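# Half-homogeneous hyperspaces and the cone over a solenoid times the Hilbert cube

Throughout, *map* means continuous map, and two maps into a metric space are *$\varepsilon$-close* if their values at each point are at distance at most $\varepsilon$. For $s\in\mathbb R/q\mathbb Z$ we write $\|s\|$ for the distance from $s$ to $0$ in $\mathbb R/q\mathbb Z$. Neighborhoods need not be open.

## 1. Continua, hyperspaces, orbits, and the Hilbert cube

**Definition (continuum, hyperspace).** A *continuum* is a nonempty compact connected metric space; it is *nondegenerate* if it has more than one point. For a continuum $X$ with metric $d$, the *hyperspace* $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric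
$$H_d(A,B)=\max\Big\{\max_{a\in A}d(a,B),\ \max_{b\in B}d(b,A)\Big\}.$$
The space $C(X)$ is compact, and its topology depends only on the topology of $X$. For a noncompact metric space $M$ we also write $C(M)$ for its (compact) subcontinua with the Hausdorff metric. *Example.* The subcontinua of $[0,1]$ are the intervals $[a,b]$ with $0\le a\le b\le1$, and $H([a,b],[a',b'])=\max(|a-a'|,|b-b'|)$. So $C([0,1])$ is a triangle.

**Definition (order arc).** If $A\subset B$ are continua, an *order arc* from $A$ to $B$ is a path in the hyperspace from $A$ to $B$ whose members increase. If $A=B$, we take the constant path. *Example.* $s\mapsto[0,s]$ is an order arc from $\{0\}$ to $[0,1]$.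

**Definition ($\frac1n$-homogeneous).** A space is *$\frac1n$-homogeneous* if its group of self-homeomorphisms has exactly $n$ orbits on it. *Example.* The closed disk is $\frac12$-homogeneous. For an interior point $p$, send each segment from $0$ to a boundary point $b$ linearly onto the segment from $p$ to $b$; this is a homeomorphism of the disk taking $0$ to $p$, so interior points form one class. Rotations show the same for boundary points. By invariance of domain no homeomorphism takes an interior point to a boundary point.

**Definition (dimension).** $\dim$ is topological dimension. *Example.* $\dim[0,1]^n=n$; a space that contains a copy of $[0,1]^n$ for every $n$ is infinite dimensional.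

**Definition (triod, atriodic).** A *triod* is a continuum $T$ with a subcontinuum $Z$ such that $T\setminus Z$ has at least three components. A continuum is *atriodic* if it contains no triod. *Example.* The letter Y is a triod, with $Z$ its branch point. An arc is atriodic: its nondegenerate subcontinua are arcs, and removing a subcontinuum from an arc leaves at most two components. A square contains the letter Y, so it is not atriodic.

**Definition (cik, Peano continuum).** A space is *connected im kleinen* (*cik*) at a point if every neighborhood of the point contains a connected neighborhood of it. A *Peano continuum* is a locally connected continuum. A space that is cik at every point is locally connected: if $G$ is a component of an open set $U$, each point of $G$ has a connected neighborhood inside $U$, this neighborhood lies in $G$, and so $G$ is open. *Example.* Arcs, cubes, and finite connected graphs are Peano continua. The cone over a Cantor set is cik at its vertex but at no other point: near another point it looks like (Cantor set) $\times$ (interval), where connected sets lie in one interval and are not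 neighborhoods.

**Definition (convex metric).** A metric is *geodesic* if any two points are joined by an arc isometric to an interval whose length is their distance. On a compact space a *convex* metric is geodesic. *Example.* Arc length on the circle is geodesic; the chord metric is not.

**Definition (AR).** A compact metrizable space $M$ is an *absolute retract* (AR) if each map into $M$ from a closed subset of a metrizable space extends to the whole space. A retract of an AR is an AR. *Example.* $[0,1]^n$ is an AR by Tietze's theorem; the circle is not.

**Definition (Hilbert cube, Z-set).** $Q=[0,1]^{\mathbb N}$ is the *Hilbert cube*. Note $Q\times[0,1]\cong Q$. A closed set $Z$ in a space $M\cong Q$ is a *Z-set* if for each $\varepsilon>0$ some map $M\to M\setminus Z$ is $\varepsilon$-close to the identity. *Example.* In $[0,1]\times Q\cong Q$ the end $\{1\}\times Q$ is a Z-set: use $(s,q)\mapsto(\min(s,1-\varepsilon),q)$. The middle slice $\{\frac12\}\times Q$ is not: a map close to the identity that misses it would send a connected space into the disconnected complement and meet both sides.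

**Definition (solenoid, cone).** Let $q_0=1$, $q_m\mid q_{m+1}$, $q_m<q_{m+1}$. The *solenoid* of $(q_m)$ is
$$\Sigma=\varprojlim \mathbb R/q_m\mathbb Z\quad\text{(natural projections)}.$$
It is *universal* if for all $m\ge0$, $k\ge1$ some $q_{m'}$ is divisible by $kq_m$. Put $\mathrm{Cone}(\Sigma)=\Sigma\times[0,1]/\Sigma\times\{1\}$, with vertex $v$. *Example.* $q_m=2^m$ gives the dyadic solenoid, not universal because $3$ divides no $q_m$. The choice $q_m=(m+1)!$ gives a universal solenoid.

## 2. Coordinates on a solenoid and its proper subcontinua

$\Sigma$ is a compact connected metrizable abelian group, written additively. Let $\pi_m:\Sigma\to\mathbb R/q_m\mathbb Z$ be the projections, $K_m=\ker\pi_m$, and $\varphi(t)=(t\bmod q_m)_m$. The map $\varphi:\mathbb R\to\Sigma$ is a continuous homomorphism. It is injective because $q_m\to\infty$, and $\varphi(t)\in K_m$ iff $t\in q_m\mathbb Z$. The formula $d_\Sigma(x,x')=\sum_m2^{-m}\min(1,\|\pi_m(x)-\pi_m(x')\|)$ gives a translation-invariant metric.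

For $x\in K_m$ we have $\pi_n(x)\in q_m\mathbb Z/q_n\mathbb Z$ for $n\ge m$ and $\pi_n(x)=0$ for $n<m$. So $K_m$ lies in a product of finite discrete groups and is totally disconnected. It is infinite, as it contains $\varphi(q_mj)$ for all $j\in\mathbb Z$. An infinite compact group has a non-isolated point, hence by translation no isolated point; so $K_m$ is perfect. The $K_m$ are compact and decrease to $\{0\}$, so $\operatorname{diam}K_m\to0$.

**(1) Flow boxes.** If $b-a<q_m$, then $(\kappa,t)\mapsto\kappa+\varphi(t)$ is a homeomorphism $K_m\times[a,b]\to\pi_m^{-1}([a,b]\bmod q_m)$.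

It is a continuous map of compacta. It is injective: $\kappa+\varphi(t)=\kappa'+\varphi(t')$ gives $t-t'\in q_m\mathbb Z$ with $|t-t'|<q_m$, so $t=t'$ and $\kappa=\kappa'$. It is surjective: $\pi_m(x)=t\bmod q_m$ gives $x-\varphi(t)\in K_m$.

**(2) Density.** (i) $\varphi(q_m\mathbb Z)$ is dense in $K_m$. For $\kappa\in K_m$ and $n\ge m$ we have $\pi_n(\kappa)\in q_m\mathbb Z/q_n\mathbb Z$, so $\kappa-\varphi(q_mj)\in K_n$ for some $j$, and $\operatorname{diam}K_n\to0$.
(ii) $\varphi([0,\infty))$ is dense in $\Sigma$: given $x$ and $n$, choose $t\in[0,q_n)$ with $\pi_n(x)=t\bmod q_n$; then $x-\varphi(t)\in K_n$. Hence $\varphi([0,r])\to\Sigma$ in $C(\Sigma)$ as $r\to\infty$.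
(iii) Each $x+\varphi([0,r])$ meets $K_0$ in a finite set, because $x+\varphi(s)\in K_0$ only for $s$ in one coset of $\mathbb Z$. As $K_0$ is infinite, $x+\varphi([0,r])\ne\Sigma$.

**(3) Proper subcontinua.** Every proper subcontinuum of $\Sigma$ is $x+\varphi([0,r])$ for unique $x\in\Sigma$, $r\ge0$.

*Existence.* The sets $\pi_m^{-1}(J)$, $J$ an open arc, form a basis of $\Sigma$, so a proper subcontinuum misses one of them with $J\neq\emptyset$. By (1) it lies in a copy of $K_m\times[a,b]$ with $b-a<q_m$, hence in one $\{\kappa\}\times[a,b]$, since $K_m$ is totally disconnected. So it equals $\kappa+\varphi([a',b'])=(\kappa+\varphi(a'))+\varphi([0,b'-a'])$.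
*Uniqueness.* If $x+\varphi([0,r])=x'+\varphi([0,r'])$, then $x'=x+\varphi(s)$ for some $s$, and injectivity of $\varphi$ gives $[0,r]=s+[0,r']$. So $s=0$ and $r=r'$.

**(4) Failure of cik.** For every nonempty space $P$, the product $\Sigma\times P$ is not cik at any point.

Let $(x,p)\in\Sigma\times P$, $\pi_0(x)=s\bmod1$, and $U=\pi_0^{-1}((s-\frac14,s+\frac14)\bmod 1)\times P$. Suppose $N\subset U$ is a connected neighborhood of $(x,p)$. The projection to $\Sigma$ is open, so the image of $N$ is a connected neighborhood of $x$ inside the box $K_0\times[s-\frac14,s+\frac14]$ of (1). Being connected, it lies in one $\{\kappa\}\times[s-\frac14,s+\frac14]$. As $K_0$ is perfect, that set is not a neighborhood of any point: a contradiction.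

## 3. Half-homogeneity against dimension of the hyperspace

We take the following two facts as known.

- **(K1)** If $X$ is an arc or a simple closed curve, then $C(X)$ is a 2-cell, hence $\frac12$-homogeneous.
- **(K2)** If $X$ is a locally connected continuum or a nondegenerate atriodic continuum and $C(X)$ is $\frac12$-homogeneous, then $X$ is an arc or a simple closed curve.

In all the cases covered by (K2), a hyperspace with exactly two orbits is a disk. The question, from "Hyperspaces With Exactly Two Orbits" (https://hrcak.srce.hr/file/5558), is whether two orbits force finite dimension in general: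

> Is $\dim C(X)<\infty$ for every continuum $X$ such that $C(X)$ is $\frac12$-homogeneous?

The answer is no. For example, $X=\Sigma\times[0,1]$ with $\Sigma$ any solenoid is a counterexample. Precisely, we prove the following.

**Theorem A.** Let $Y$ be a nondegenerate Peano continuum, $\Sigma$ a solenoid, $X=\Sigma\times Y$. Assume (a) $\Sigma$ is universal, or (b) $Y$ is an arc. Then $C(X)$ is homeomorphic to $\mathrm{Cone}(\Sigma)\times Q$.

**Theorem B.** $\mathrm{Cone}(\Sigma)\times Q$ is infinite dimensional and has exactly two orbits, for every solenoid $\Sigma$. Hence $C(X)$ is $\frac12$-homogeneous and $\dim C(X)=\infty$ for every $X$ as in Theorem A.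

In particular, the arc and the simple closed curve are not the only continua with $\frac12$-homogeneous hyperspace. Further conclusions (Theorem C) are in Section 13.

## 4. The hyperspaces of an arc, a circle, and a solenoid

For the arc, $C([0,1])$ is the triangle of Section 1: a disk, two orbits.

For the circle $\mathbb R/\mathbb Z$, a subcontinuum is $x+[0,r]$ with $0\le r<1$, or everything. The map $(x,r)\mapsto x+[0,r]$ from $\mathbb R/\mathbb Z\times[0,1]$ is continuous, injective for $r<1$, and sends all $(x,1)$ to the whole circle. By compactness $C(\mathbb R/\mathbb Z)\cong\mathrm{Cone}(\mathbb R/\mathbb Z)$, again a disk.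

For the solenoid the same formula works with $r\in[0,\infty]$. Send $(x,r)$ to $x+\varphi([0,r])$ for $r<\infty$, and $(x,\infty)$ to $\Sigma$. This is continuous, by invariance of $d_\Sigma$ and (2)(ii). By (3) and (2)(iii) it is onto, and its only identifications are at $r=\infty$. So
$$C(\Sigma)\cong\mathrm{Cone}(\Sigma).\tag{5}$$
This space has exactly three orbits: the vertex, the base $\Sigma\times\{0\}$, and $\Sigma\times(0,1)$.

- The vertex is a cik point, since $\{t>1-\epsilon\}$ is connected. By (4), no other point is cik, because $\Sigma\times[0,1)$ is open. So the vertex is an orbit by itself.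
- Translations of $\Sigma$ and homeomorphisms of $[0,1]$ fixing $0$ and $1$ show that each of the other two sets lies in one orbit.
- Suppose a homeomorphism $h$ takes $(x,0)$ to $(x',t)$ with $0<t<1$. The point $(x',t)$ is interior to small disks $E=(x'+\varphi([-\eta,\eta]))\times[t-\eta,t+\eta]$. For small $\eta$ the disk $h^{-1}(E)$ lies in a box $K_0\times[a,b]\times[0,1)$, with $(x,0)$ over the open interval $(a,b)$. Being connected, it lies in one $\{\kappa\}\times[a,b]\times[0,1)$, a piece of a half-plane. By invariance of domain the interior of the disk $h^{-1}(E)$ is open in the plane, yet it contains the point $(x,0)$ on the edge of the half-plane: a contradiction.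

This agrees with (K2), because $\Sigma$ is atriodic. Indeed its proper subcontinua are arcs or points. If $Z\subsetneq\Sigma$ is a subcontinuum, then $Z=x+\varphi([0,r])$. The set $\varphi(\mathbb R)\cap K_0=\varphi(\mathbb Z)$ is countable and $K_0$ is uncountable, so some coset $x'+\varphi(\mathbb R)$ misses $Z$. It is connected and dense in $\Sigma$, so $\Sigma\setminus Z$ is connected.

The defect of $\mathrm{Cone}(\Sigma)$ is its edge $t=0$. After multiplying by $Q$ the edge should disappear, because $[0,1]\times Q\cong Q$ has no edge. This suggests $\mathrm{Cone}(\Sigma)\times Q$ as a two-orbit space, and leaves the task of realizing it as a hyperspace. By (K2), a suitable $X$ must contain a triod and fail to be locally connected. The product $\Sigma\times[0,1]$ does both: it contains a square, and it is not locally connected by (4).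

## 5. Order arcs, unions, geodesic balls, and the topology of $Q$

The proofs use the following published results.

- **(R1)** If $A\subset B$ are continua, there is an order arc from $A$ to $B$ (Kelley 1942).
- **(R2)** The union of a continuum of continua is a continuum, and $\bigcup:C(C(M))\to C(M)$ is continuous (Kelley).
- **(R3)** Every Peano continuum has a compatible convex (hence, by compactness, geodesic) metric (Bing, Moise 1949).
- **(R4)** If $M$ is a Peano continuum, $C(M)$ is an AR (Wojdysławski 1939).
- **(R5)** A compact AR $M$ such that for every $n$ any two maps $I^n\to M$ can be approximated by maps with disjoint images is homeomorphic to $Q$ (Toruńczyk, Fund. Math. 106 (1980)). Here $I=[0,1]$.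
- **(R6)** A homeomorphism between two Z-sets of $Q$ extends to a homeomorphism of $Q$ (Anderson 1967).
- **(R7)** $Q$ is homogeneous (Keller).
- **(R8)** For each $\varepsilon>0$ a Peano continuum is a finite union of Peano continua of diameter $<\varepsilon$.

We also use the textbook facts that a Peano continuum is path connected and locally path connected, and that a connected finite union of Peano continua is a Peano continuum.

**(U) Unions of families.** If $M,N$ are continua and $\nu:M\to C(N)$ is continuous, then $A\mapsto\bigcup_{p\in A}\nu(p)$ is a continuous map $C(M)\to C(N)$: it is $A\mapsto\nu(A)\in C(C(N))$ followed by the union of (R2). If only a single continuum $B$ and a map $\nu:B\to C(N)$ are given, with $N$ a proper metric space (closed balls compact), then the values $\nu(p)$, $p\in B$, lie in one compact set, and $\bigcup_{p\in B}\nu(p)$ is again a continuum. Finally, $H(\bigcup\mathcal A,E)\le\sup_{A\in\mathcal A}H(A,E)$.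

**(G) Geodesic balls.** Let $(M,\rho)$ be a proper geodesic space, $A\subset M$ a continuum, and $N_a(A)$ its closed $a$-neighborhood. Then $N_a(A)$ is a continuum: it is compact, and each of its points is joined to $A$ by a geodesic inside $N_a(A)$. Moving points along such geodesics towards $A$ gives $H_\rho(N_a(A),N_{a'}(A))\le|a-a'|$. For points, $H_\rho(N_a(z),N_a(z'))\le\rho(z,z')=:\theta$. Indeed, if $\rho(z,q)\le a$, then $\rho(z',q)\le a+\theta$, and moving $q$ along a geodesic towards $z'$ by $\min(\theta,\rho(q,z'))$ gives a point of $N_a(z')$.

## 6. The two orbits of $\mathrm{Cone}(\Sigma)\times Q$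

We prove Theorem B. The sentence about $C(X)$ follows from the first sentence and Theorem A, and infinite dimension is clear because the space contains $Q$.

**Step 1: $\{v\}\times Q$ lies in one orbit.** Use $\mathrm{id}\times h$ with $h$ a homeomorphism of $Q$, by (R7).

**Step 2: the complement $\Sigma\times[0,1)\times Q$ lies in one orbit.** Let $(x,t,q)$ and $(x',t',q')$ be given with $t,t'<1$. Translation by $x'-x$ in $\Sigma$ induces a homeomorphism of $\mathrm{Cone}(\Sigma)\times Q$, so assume $x=x'$. In $[0,1]\times Q\cong Q$ the sets $\{1\}\times Q\cup\{(t,q)\}$ and $\{1\}\times Q\cup\{(t',q')\}$ are Z-sets. To see this, replace the $[0,1]$-coordinate by its minimum with $1-\epsilon$, and replace a far coordinate of $Q$ by a constant different from that coordinate of $q$ (resp. $q'$). The resulting map is close to the identity, misses $\{1\}\times Q$, and misses the extra point. By (R6) there is a homeomorphism $h$ of $[0,1]\times Q$ that is the identity on $\{1\}\times Q$ and has $h(t,q)=(t',q')$. Now consider $(z,u)\mapsto(z,h(u))$ for $z\in\Sigma$, $u\in[0,1]\times Q$. Since $h$ fixes $\{1\}\times Q$ pointwise,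 this map and its inverse respect the identification of $(z,1,q'')$ with $(z',1,q'')$. So it induces a homeomorphism of $\mathrm{Cone}(\Sigma)\times Q$ taking $(x,t,q)$ to $(x,t',q')$.

**Step 3: the two sets are different orbits.** The space is cik at each point of $\{v\}\times Q$: the products of $\{t>1-\epsilon\}$, which is connected through the vertex, with small connected open sets of $Q$ are arbitrarily small connected neighborhoods. At a point with $t<1$ it is not cik, by (4) with $P=[0,1)\times Q$, since $\Sigma\times[0,1)\times Q$ is open. Homeomorphisms preserve cik points. So there are exactly two orbits. $\square$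

## 7. Full and leafwise subcontinua of $\Sigma\times Y$

From here to the end of Section 12, $Y$ is a nondegenerate Peano continuum and $X=\Sigma\times Y$. Fix a convex metric $d_Y$ on $Y$ (R3), put $d=d_\Sigma+d_Y$ on $X$, and write $H$ for its Hausdorff metric. $\Sigma$ acts on $X$ and on $C(X)$ by isometries, $x+(z,y)=(x+z,y)$. Since $H(x+A,x'+A')\le d_\Sigma(x,x')+H(A,A')$, the action $\Sigma\times C(X)\to C(X)$ is continuous. Let $\pi:X\to\Sigma$ be the projection.

A leaf of $X$ is unwrapped by
$$L=\mathbb R\times Y,\qquad \iota:L\to X,\quad\iota(t,y)=(\varphi(t),y),$$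
which is injective and uniformly continuous for $\ell((t,y),(t',y'))=|t-t'|+d_Y(y,y')$. Write $t(p)$ for the first coordinate of $p\in L$. Let $L^+=[0,\infty)\times Y$; with $\ell$ it is a proper geodesic space.

By (3), a subcontinuum $A$ of $X$ either projects onto $\Sigma$ ("full") or projects to an arc or point $x+\varphi([0,r])$ ("leafwise"). This leads to the following sets:
$$F=\{A\in C(X):\pi(A)=\Sigma\},\quad S=\{B\in C(L^+):B\cap(\{0\}\times Y)\ne\emptyset\},\quad W=\iota(S)\cup F,$$
where $\iota(S)=\{\iota(B):B\in S\}$. For $B\in S$ the set $t(B)$ is an interval $[0,r(B)]$, and $r$ is continuous. If $E\in F$ and $E\subset E'\in C(X)$, then $E'\in F$; and $x+F=F$ for $x\in\Sigma$. *Example.* $\Sigma\times\{y\}\in F$, and $\varphi([0,r])\times\{y\}\in\iota(S)$.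

**Lemma 1.** (i) $F$ and $W$ are closed in $C(X)$, $W\setminus F=\iota(S)$, and $\{\iota(B):B\in S,\ r(B)\le R\}$ is compact for each $R$. (ii) $S\to\iota(S)$, $B\mapsto\iota(B)$, is a homeomorphism. (iii) Each $A\in C(X)\setminus F$ is $x+\iota(B)$ for a unique $(x,B)\in\Sigma\times S$.

*Proof.* (i) $F$ is closed because $A\mapsto\pi(A)$ is continuous, and $\iota(S)\cap F=\emptyset$ by (2)(iii). The members of $S$ inside $[0,R]\times Y$ form a closed subset of the compact space $C([0,R]\times Y)$, so their image is compact. Let $\iota(B_n)\to A\notin F$. If $r(B_n)$ were unbounded, a subsequence of $\pi(\iota(B_n))=\varphi([0,r(B_n)])$ would tend to $\Sigma$ by (2)(ii), so that $\pi(A)=\Sigma$. Hence $r(B_n)\le R$ for some $R$, and $A\in\iota(S)$ by compactness. So $W$ is closed.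

(ii) On each compact set $\{r\le R\}$ the map is a continuous injection, hence an embedding. If $\iota(B_n)\to\iota(B)\notin F$, then $r(B_n)$ is bounded as in (i), so $B_n\to B$.

(iii) By (3), $\pi(A)=x+\varphi([0,r])$. So $A-x\subset\iota([0,r]\times Y)$. As $\iota$ embeds the compact set $[0,r]\times Y$, $A-x=\iota(B)$ for a continuum $B$ with $t(B)=[0,r]$, i.e. $B\in S$. Conversely, $A=x+\iota(B)$ gives $\pi(A)=x+\varphi([0,r(B)])$, so $x$ is unique by (3), and $B$ is unique because $\iota$ is injective. $\square$

**Lemma 2.** $S$ is locally path connected.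

*Proof.* Take closed neighborhoods $N_s$ in $L^+$. For $A\in S$, (G) gives $N_s(A)\in S$, continuous in $s$. Let $A,A'\in S$ with $H_\ell(A,A')\le\delta$. Consider, one after the other, the paths
$$N_s(A)\ (0\le s\le\delta);\qquad N_\delta(A)\cup N_s(A')\ (0\le s\le2\delta);\qquad N_s(A')\ (s\text{ from }2\delta\text{ down to }0).$$
Since $A'\subset N_\delta(A)$, the second path consists of continua and starts at $N_\delta(A)$. Since $A\subset N_\delta(A')$, it ends at $N_{2\delta}(A')\supset N_\delta(A)$. All members lie in $N_{3\delta}(A)$, and each contains $A$ or $A'$. So they are within $3\delta$ of $A$, and they join $A$ to $A'$ in $S$. As $A$ and $\delta$ were arbitrary, $S$ is locally path connected. $\square$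

## 8. Cone coordinates from a slice

For $C(\Sigma)$ the slice analogous to $W$ was the arc $\{\varphi([0,r])\}\cup\{\Sigma\}$, with end $\{\Sigma\}$; the translates of this slice, glued along its end, gave the cone (5). For $X=\Sigma\times Y$, Lemma 1(iii) says that each leafwise continuum is a unique translate of a member of $W\setminus F$, while $F$ is carried to itself by translations. So if we had a homeomorphism of pairs
$$(W,F)\cong(F\times[0,1],\,F\times\{1\})\tag{6}$$
that is $f\mapsto(f,1)$ on $F$, then translating would give $C(X)\cong\mathrm{Cone}(\Sigma)\times F$. By (R6), the relation (6) follows from three statements: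
$$F\cong Q,\qquad W\cong Q,\qquad F\text{ is a Z-set in }W.$$
To apply (R5) we first need that $F$ and $W$ are AR's, and this will follow, through unions and (R4), from *local connectedness* of $F$ and $W$. Leafwise members of $W$ cause no trouble, by Lemma 2. The issue is the behavior of $W$ at a full continuum $f$.

## 9. Neighborhoods of a full continuum and the components of their lifts

Fix $m$ and let $X_m=\mathbb R/q_m\mathbb Z\times Y$, a Peano continuum, $p_m=\pi_m\times\mathrm{id}:X\to X_m$, and
$$\mathfrak q=p_m\iota:L\to X_m,\qquad T_m(t,y)=(t+q_m,y).$$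
The map $\mathfrak q$ is a covering with deck group generated by $T_m$.

**The direct approach.** Let $f\in F$. Take a small Peano continuum $V\subset X_m$ that is a neighborhood of $f_m=p_m(f)$, and use the neighborhood $p_m^{-1}(V)$ of $f$ in $X$. A leafwise $A=\iota(B)$ close to $f$ has $B\subset\mathfrak q^{-1}(V)$. Let $B$ grow along a ray running to $t=\infty$ inside $\mathfrak q^{-1}(V)$; the limit of its images is full, and one can continue by order arcs inside $p_m^{-1}(V)$. Two leafwise continua near $f$ would be joined by a path inside $\mathfrak q^{-1}(V)$. This needs $p_m^{-1}(V)$ and $\mathfrak q^{-1}(V)$ to be connected, and both can fail.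

**Example (helices).** Let $Y=\mathbb R/\mathbb Z$, $m=0$ (so $q_0=1$), $\Gamma=\{(s,y)\in X_0:2y=s\}$, and $V=\{(s,y):\|2y-s\|\le\frac14\}$, a band around the closed curve $\Gamma$. Then $(t,y)\in\mathfrak q^{-1}(V)$ iff $y-\frac t2\in[-\frac18,\frac18]$ modulo $\frac12$. So $\mathfrak q^{-1}(V)$ has two components,
$$C=\{\|y-\tfrac t2\|\le\tfrac18\},\qquad T_0C=\{\|y-\tfrac t2-\tfrac12\|\le\tfrac18\},$$
which $T_0$ interchanges.

*Dyadic $\Sigma$* ($q_m=2^m$). Let $K'=\overline{\varphi(2\mathbb Z)}=K_1$. Then $D=K'+\iota(C)$ and $\varphi(1)+D$ are compact and cover $p_0^{-1}(V)$. They are disjoint: from $\kappa+\iota(c)=\varphi(1)+\kappa'+\iota(c')$ with $\kappa,\kappa'\in K'$ and $c,c'\in C$ we would get $\mathfrak q(c)=\mathfrak q(c')$, so $c$ and $c'$ differ by an even translation, and then $\varphi(1)\in K_1$, which is false. So $p_0^{-1}(V)$ is disconnected. This can be repaired by using the clopen piece that contains $f$.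

*Triadic $\Sigma$* ($q_m=3^m$). Here $2\mathbb Z$ maps onto $\mathbb Z/3^n$ for each $n$, so $\varphi(2\mathbb Z)$ is dense in $K_0$, and so is $\varphi(\{2n:n\ge N\})$ for each $N$. Let $f=p_0^{-1}(\Gamma)$, and
$$B_r=\{(t,\tfrac t2):0\le t\le r\},\qquad B'_r=\{(t,\tfrac t2+\tfrac12):0\le t\le r\}.$$
The union over $r$ of the $\iota(B_r)$ is dense in $K_0+\iota(\{(t,\frac t2)\})=f$. Hence $f$ is a continuum, $f\in F$, and $\iota(B_r)\to f$; likewise $\iota(B'_r)\to f$. If $\varepsilon_0$ is small, every $E\in W$ with $H(E,f)<\varepsilon_0$ has $p_0(E)\subset V$. A path in $W\setminus F$ from $\iota(B_r)$ to $\iota(B'_r)$ within $\varepsilon_0$ of $f$ would be, by Lemma 1(ii), a path in $S$ of continua inside $C\cup T_0C$. Those inside $C$ form a clopen set of parameters, so the path cannot lead from $B_r\subset C$ to $B'_r\subset T_0C$. For this product, no neighborhood of $f$ helps: the two helices approach $f$ separately.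

So the decisive point is whether the *closure* of the image of one lifted component $C$ can contain the image of another one. The triadic example satisfies neither (a) nor (b). Under (a) divisibility excludes the phenomenon; under (b) the planarity of $\mathbb R\times[0,1]$ does. This is the content of the next lemma, in the conclusion $C=\iota^{-1}(D)$.

**Lemma 3.** Assume (a) or (b) of Theorem A. Let $f\in F$, $\varepsilon>0$. There are a continuum $D\subset X$ and $\lambda,R_0>0$ such that, with $C=\iota^{-1}(D)$ and $T(t,y)=(t+\lambda,y)$:

1. $f\subset\operatorname{int}D$ and every point of $D$ is at distance $<\varepsilon$ from $f$;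
2. $C$ is path connected, $T(C)=C$, and $\iota(C)$ is dense in $D$;
3. each $p\in C$ can be joined to $Tp$ by a path in $C$ on which $t\ge t(p)-R_0$.

*Proof.* **Step 1: a Peano neighborhood $V$ of the shadow $f_m$.** Choose $m$ with $\operatorname{diam}K_m<\varepsilon$, and let $f_m=p_m(f)$. Points of $p_m^{-1}(f_m)=f+K_m$ are at distance $<\varepsilon$ from $f$. Since $p_m$ is a closed map, there is an open $O\supset f_m$ with $p_m^{-1}(O)\subset\{z:d(z,f)<\varepsilon\}$. Write $X_m$ as a finite union of Peano continua so small that those meeting $f_m$ lie in $O$ (R8), and let $V$ be the union of those meeting $f_m$. It contains the connected set $f_m$, and each of its pieces meets $f_m$, so $V$ is connected, hence a Peano continuum. The complement of the union of the other pieces is an open set containing $f_m$ and contained in $V$, so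
$$f_m\subset\operatorname{int}V\subset V\subset O.$$

**Step 2: one component of the lift.** As $\pi(f)=\Sigma\ni0$, there is $y_0$ with $\iota(0,y_0)\in f$. Let $C$ be the component of $\mathfrak q^{-1}(V)$ containing $(0,y_0)$. (Step 6 shows that this $C$ is $\iota^{-1}(D)$.) Since $V$ is connected and locally path connected, covering theory gives: $C$ is open and closed in the closed set $\mathfrak q^{-1}(V)$, hence closed in $L$; it is path connected and locally path connected; and $\mathfrak q|C:C\to V$ is a surjective covering. $T_m$ permutes the components of $\mathfrak q^{-1}(V)$. Let $\{j:T_m^jC=C\}=k\mathbb Z$, $k\ge0$. Then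
$$\text{if }c,c'\in C\text{ and }\mathfrak q(c)=\mathfrak q(c'),\text{ then }c'=T_m^jc\text{ with }k\mid j,\tag{7}$$
because the components $T_m^jC$ and $C$ meet and so coincide. Also
$$p_m^{-1}(V)=K_m+\iota(C).\tag{8}$$
Indeed, if $p_m(x,y)\in V$, choose $(t,y)\in C$ with $\mathfrak q(t,y)=p_m(x,y)$; then $x-\varphi(t)\in K_m$. The other inclusion is clear.

**Step 3: $k\ge1$, because $f$ is full.** Suppose $k=0$. By (7), $\mathfrak q|C$ is a bijective covering, so $C\cong V$ is compact. The map $K_m\times C\to p_m^{-1}(V)$, $(\kappa,c)\mapsto\kappa+\iota(c)$, is onto by (8). It is injective: applying $p_m$ to $\kappa+\iota(c)=\kappa'+\iota(c')$ gives $\mathfrak q(c)=\mathfrak q(c')$, so $c=c'$ and $\kappa=\kappa'$. So it is a homeomorphism. Since $f\subset p_m^{-1}(V)$ is connected, $K_m$ is totally disconnected, and $f$ contains $\iota(0,y_0)$, whose $K_m$-coordinate is $0$, we get $f\subset\iota(C)$. Then $\pi(f)\subset\varphi(\text{bounded interval})\ne\Sigma$, a contradiction.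

**Step 4: the set $D$.** Put $\lambda=kq_m$, so $T=T_m^k$ and $T(C)=C$, and
$$K'=\overline{\varphi(\lambda\mathbb Z)}\subset K_m,\qquad D=K'+\iota(C).$$
Since $\varphi(\lambda i)+\iota(C)=\iota(T^iC)=\iota(C)$, every point of $D$ can be moved to the form $\kappa+\iota(c)$ with $0\le t(c)\le\lambda$. So $D=K'+\iota(C\cap\{0\le t\le\lambda\})$ is compact. A point $\kappa+\iota(c)$ with $\kappa=\lim\varphi(\lambda i_n)$ is the limit of $\iota(T^{i_n}c)$. So $\iota(C)\subset D\subset\overline{\iota(C)}$, hence $D=\overline{\iota(C)}$. It is a continuum.

**Step 5: $D$ is clopen in $p_m^{-1}(V)$, which gives 1.** By (2)(i), $\varphi(q_m\mathbb Z)=\bigcup_{0\le j<k}\big(\varphi(q_mj)+\varphi(\lambda\mathbb Z)\big)$ is dense in $K_m$, so $K_m=\bigcup_{0\le j<k}(\varphi(q_mj)+K')$. With (8),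
$$p_m^{-1}(V)=\bigcup_{0\le j<k}(\varphi(q_mj)+D).$$
These translates are pairwise equal or disjoint. Indeed, if two of them have a common point, then after a translation $\kappa+\iota(c)=\kappa'+\varphi(q_mj)+\iota(c')$ with $\kappa,\kappa'\in K'$, $c,c'\in C$ and some $j\in\mathbb Z$. Applying $p_m$ gives $\mathfrak q(c)=\mathfrak q(c')$, so by (7) $t(c)-t(c')\in\lambda\mathbb Z$. Hence $\varphi(q_mj)=\kappa-\kappa'+\varphi(t(c)-t(c'))\in K'$, and the two translates are equal. So $p_m^{-1}(V)$ is a finite union of compact sets, pairwise equal or disjoint, and $D$ is clopen in it. As $f\subset p_m^{-1}(V)$ is connected and meets $D$ at $\iota(0,y_0)$, $f\subset D$. The set $D\cap p_m^{-1}(\operatorname{int}V)$ is open in $p_m^{-1}(\operatorname{int}V)$, hence open in $X$, and contains $f$. As $D\subset p_m^{-1}(O)$, conclusion 1 holds.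

**Step 6: $\iota^{-1}(D)=C$, which gives 2.** This is where (a) or (b) is used. Let $\iota(z)=\kappa+\iota(c)$ with $\kappa\in K'$, $c\in C$. Then $\mathfrak q(z)=\mathfrak q(c)$, so $z=T_m^jc$ for some $j$, and $\varphi(jq_m)=\kappa\in K'$. We must show $k\mid j$; then $z\in C$.

*Case (a).* Choose $m'$ with $kq_m\mid q_{m'}$. The set $\pi_{m'}(\varphi(\lambda\mathbb Z))=\{kq_mi\bmod q_{m'}:i\in\mathbb Z\}$ is finite, hence closed, so it contains $\pi_{m'}(\kappa)$. Thus $jq_m\equiv kq_mi\pmod{q_{m'}}$ for some $i$. As $kq_m\mid q_{m'}$, we get $kq_m\mid jq_m$, i.e. $k\mid j$.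

*Case (b).* Let $Y=[0,1]$ up to homeomorphism. We show $k=1$. Suppose $k\ge2$; then $T_mC\ne C$, so $T_mC\cap C=\emptyset$. Regard $C\subset\mathbb R\times[0,1]\subset\mathbb R\times[-1,2]$, and let $U^+$ and $U^-$ be the components of the open subset $(\mathbb R\times[-1,2])\setminus C$ of the strip containing $\mathbb R\times\{2\}$ and $\mathbb R\times\{-1\}$, respectively. They are path connected.

First, $U^+\ne U^-$. Concatenating the $T$-translates of a path in $C$ from some $c$ to $Tc$ gives a path $\alpha:\mathbb R\to C$ with $t(\alpha(s))\to\pm\infty$ as $s\to\pm\infty$. If $U^+=U^-$, there would be a path missing $C$ from $\mathbb R\times\{-1\}$ to $\mathbb R\times\{2\}$. It lies in some rectangle $[-N,N]\times[-1,2]$. A subpath of $\alpha$ joins the left side to the right side inside this rectangle. In a rectangle, a path from bottom to top meets every path from left to right, so our path would meet $C$: a contradiction.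

Second, $U^+=U^-$. Since $C$ is closed and $T$-invariant, it has points $z$ and $w$ of maximal and minimal height. The point $T_mz$ has the same height as $z$ and is not in $C$, and no point of $C$ is higher. So the vertical segment from $T_mz$ up to height $2$ misses $C$, and $T_mz\in U^+$. Similarly $T_mw\in U^-$. But $T_mC$ is connected, misses $C$, and contains both points. This contradiction shows $k=1$, and $k\mid j$ is trivial.

So $\iota^{-1}(D)=C$, and conclusion 2 follows from Steps 2 and 4.

**Step 7: bounded backtracking, conclusion 3.** For each $p$ in the compact set $C_0=C\cap\{0\le t\le\lambda\}$ take a path in $C$ from $p$ to $Tp$, and a path connected neighborhood $U_p$ of $p$ in $C$ on which $t$ varies by at most $1$. For $p'\in U_p$ concatenate a path $p'\to p$ in $U_p$, the path $p\to Tp$, and a path $Tp\to Tp'$ in $TU_p$. On the result, $t$ is bounded below by $t(p')-R$ with $R$ depending only on $p$. Finitely many $U_p$ cover $C_0$, which gives a uniform $R_0>0$ on $C_0$. By $T$-invariance it works on all of $C$. $\square$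

## 10. Local connectedness of $F$ and $W$ along $F$

From here to the end of Section 12 we assume (a) or (b).

**Lemma 4.** (i) $F$ and $W$ are Peano continua. (ii) $W\setminus F$ is dense in $W$. (iii) For $f\in F$ and $\varepsilon>0$ there is $\delta>0$ such that any $A,A'\in W\setminus F$ with $H(A,f),H(A',f)<\delta$ are joined by a path in $W\setminus F$ whose members are within $\varepsilon$ of $f$.

*Proof.* Fix $f,\varepsilon$, and take $D,C,\lambda,T,R_0$ from Lemma 3.

**Step 1: choice of $\delta$.** Choose $\delta\in(0,\varepsilon)$ such that $d(z,f)<\delta$ implies $z\in D$, and such that $B\in S$, $H(\iota(B),f)<\delta$ imply $r(B)>R_0$. The first is possible since $f\subset\operatorname{int}D$. The second is possible since $\{\iota(B):r(B)\le R_0\}$ is compact (Lemma 1) and does not contain $f$. If $H(A,f)<\delta$, then $A\subset D$, and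
$$\text{if a continuum }E\text{ satisfies }A\subset E\subset D\text{ or }f\subset E\subset D,\text{ then }H(E,f)\le\varepsilon.\tag{9}$$
Indeed, points of $E\subset D$ are within $\varepsilon$ of $f$, and points of $f$ are within $\delta<\varepsilon$ of $A\subset E$, or in $E$.

**Step 2: $F$ is cik at $f$.** For $A\in F$ with $H(A,f)<\delta$, order arcs from $A$ to $D$ and from $f$ to $D$ lie in $F$, because their members contain a full continuum, and in the closed $\varepsilon$-ball about $f$, by (9). The union of these arcs is a connected neighborhood of $f$ in $F$.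

**Step 3: $W$ is cik at $f$.** Let $A\in W$ with $H(A,f)<\delta$. If $A\in F$, use Step 2. Let $A=\iota(B)$, $B\in S$. Then $B\subset\iota^{-1}(D)=C$. Let $p\in B$ with $t(p)=r(B)>R_0$. Concatenating a path $p\to Tp$ from Lemma 3.3 with its translates by powers of $T$ gives a ray $\gamma:[0,\infty)\to C\cap\{t\ge0\}$ from $p$ with $t(\gamma(s))\to\infty$. Put $A_s=\iota(B\cup\gamma[0,s])\in\iota(S)$ and $A_\infty=\overline{\bigcup_sA_s}\subset D$. The $A_s$ increase, so $A_s\to A_\infty$. Since $\pi(A_\infty)\supset\varphi([0,\infty))$, $A_\infty\in F$. So a path in $W$ leads from $A$ to $A_\infty$, then order arcs in $F$ lead from $A_\infty$ to $D$ and from $D$ back to $f$. By (9) all members are within $\varepsilon$ of $f$.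

**Step 4: proof of (i).** $W\setminus F\cong S$ is open in $W$ and locally connected by Lemma 2. With Steps 2 and 3, $W$ and $F$ are cik at every point, hence locally connected. Both are compact by Lemma 1. $F$ is connected: each member is joined to $X\in F$ by an order arc in $F$. If $\iota(B)\in\iota(S)$ and $(0,y)\in B$, the path $\iota(B\cup[0,s]\times\{y\})$ in $\iota(S)$ converges, as $s\to\infty$, to $\iota(B)\cup\Sigma\times\{y\}\in F$. So $W$ is connected.

**Step 5: proof of (iii).** Let $A=\iota(B)$, $A'=\iota(B')$ be within $\delta$ of $f$, and let $p\in B$, $p'\in B'$ have maximal $t$. So $t(p),t(p')>R_0$ and $B,B'\subset C$. The aim is to join $p$ to $p'$ in $C\cap\{t\ge0\}$. Take a path $\alpha$ in $C$ from $p$ to $p'$, and $n\ge0$ with $t\ge0$ on $T^n\alpha$. Lemma 3.3 and translates give paths $p\to T^np$ and $p'\to T^np'$ in $C\cap\{t\ge0\}$. Going $p\to T^np\to T^np'\to p'$ we obtain $\eta:[0,1]\to C\cap\{t\ge0\}$ from $p$ to $p'$. In $S$ use first $B\cup\eta[0,s]$, from $B$ to $B\cup\eta[0,1]$; then an order arc from $B\cup\eta[0,1]$ to $B\cup\eta[0,1]\cup B'$; and then, backwards, the same construction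 from $B'$, through $B'\cup\eta[s,1]$. All members contain $B$ or $B'$ and lie in $C\cap\{t\ge0\}$, so they belong to $S$. Their images lie between $A$ or $A'$ and $D$, so (9), applied to $A$ and to $A'$, shows that they are within $\varepsilon$ of $f$.

**Step 6: proof of (ii).** We approximate $f$ by leafwise continua. As $\iota(C)$ is dense in the compact set $D$, choose $p_1,\dots,p_N\in C$ with $\{\iota(p_i)\}$ $\varepsilon$-dense in $D$, and paths $\alpha_i$ in $C$ from $p_1$ to $p_i$. Since $\Sigma$ is a compact group with invariant metric, two terms $\varphi(n'\lambda)$, $\varphi(n''\lambda)$ with $n''-n'$ large are $\varepsilon$-close, so there are arbitrarily large $n$ with $d_\Sigma(\varphi(n\lambda),0)<\varepsilon$. Choose such $n$ with $t>0$ on all $T^n\alpha_i$. A path in $C$ from $T^np_1$ to some $T^{-j}p_1$ with $t<0$, stopped when first $t=0$, gives a set $\beta\subset C\cap\{t\ge0\}$ that contains $T^np_1$ and meets $\{0\}\times Y$. Then $B=\beta\cup\bigcup_iT^n\alpha_i\in S$ and $\iota(B)\subset D$. Since $\iota(T^np_i)=\varphi(n\lambda)+\iota(p_i)$, $D$ lies in the $2\varepsilon$-neighborhood of $\iota(B)$.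 As $f\subset D$ and points of $D$ are within $\varepsilon$ of $f$, $H(\iota(B),f)\le2\varepsilon$. $\square$

## 11. $F$ and $W$ are Hilbert cubes, and $F$ is a Z-set in $W$

**Lemma 5.** $F$ and $W$ are AR's, and if $\mathcal A$ is a continuum in $\iota(S)$, then $\bigcup\mathcal A\in\iota(S)$.

*Proof.* The aim is to see that taking unions retracts $C(F)$ to $F$ and $C(W)$ to $W$. If $\mathcal A\in C(F)$, then $\bigcup\mathcal A\in F$. Let $\mathcal A\in C(W)$. If $\mathcal A\cap F\ne\emptyset$, then $\bigcup\mathcal A$ contains a full continuum and is in $F$. Otherwise, by Lemma 1(ii), $\mathcal A$ corresponds to a continuum in $S\subset C(L^+)$. The continuous function $r$ is bounded on it, so by (R2) its union is a continuum in $L^+$, and this union meets $\{0\}\times Y$. So $\bigcup\mathcal A\in\iota(S)$. Thus $\bigcup:C(F)\to F$ and $\bigcup:C(W)\to W$ are continuous and are retractions onto $F$, $W$ embedded as singletons. $C(F)$ and $C(W)$ are AR's by Lemma 4(i) and (R4). $\square$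

For (R5) we need two small self-maps with disjoint images. The first, $g_1$, thickens every continuum, so that its section over a chosen point $\varphi(c)$ is infinite. The second, $g_2$, squeezes continua near that section onto a set meeting it in finitely many points.

**Lemma 6.** For each $\varepsilon'>0$ there are maps $g_1,g_2:W\to W$, $\varepsilon'$-close to the identity, with $g_i(F)\subset F$ and $g_1(W)\cap g_2(W)=\emptyset$.

*Proof.* Let $0<\varepsilon<\frac12$, to be taken small. Let $\omega(a)=\sup_{|s|\le a}d_\Sigma(\varphi(s),0)$. Then $\omega(a)\to0$ as $a\to0$, and $d(\iota(z),\iota(z'))\le\omega(a)+a$ whenever $\ell(z,z')\le a$.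

**Step 1: the thickening map $g_1$.** Let
$$\nu(x,y)=\{(x+\varphi(s),y'):s\ge0,\ s+d_Y(y,y')\le\varepsilon\}.$$
It is compact. It is connected: join $(x+\varphi(s),y')$ to $(x+\varphi(s),y)$ by a $d_Y$-geodesic, then decrease $s$ to $0$. It is continuous in $(x,y)$. First, $H(\nu(x,y),\nu(\bar x,y))\le d_\Sigma(x,\bar x)$. Next, let $\theta=d_Y(y,\bar y)$ and $s+d_Y(y,y')\le\varepsilon$. Moving $y'$ along a geodesic towards $\bar y$ by $\min(\theta,d_Y(y',\bar y))$ gives $y''$ with $d_Y(\bar y,y'')=\max(0,d_Y(\bar y,y')-\theta)\le d_Y(y,y')$, so $(x+\varphi(s),y'')\in\nu(x,\bar y)$. By symmetry $H(\nu(x,y),\nu(x,\bar y))\le\theta$.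

Put $g_1(A)=\bigcup_{p\in A}\nu(p)\supset A$. By (U) it is continuous $C(X)\to C(X)$, and $H(g_1(A),A)\le\omega(\varepsilon)+\varepsilon$. As $g_1(A)\supset A$, $g_1(F)\subset F$. If $B\in S$, then $g_1(\iota(B))=\iota(B_1)$, where $B_1$ is the union over $(t,y)\in B$ of the sets $\{(t+s,y'):s\ge0,\ s+d_Y(y,y')\le\varepsilon\}\subset L^+$. By the same argument these are continua depending continuously on $(t,y)$. So $B_1\supset B$ is a continuum in $L^+$, $B_1\in S$, and $g_1(\iota(B))\in\iota(S)$.

**Step 2: a perforated slab $Z_0$.** Choose $0<c<\varepsilon$ and $0<\eta<\varepsilon$ with $0<c-\eta<c+\eta<1$, and a finite $J\subset Y$ such that every point of $Y$ is within $\varepsilon$ of $J$. Let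
$$Z_0=\{c-\eta,c+\eta\}\times Y\ \cup\ [c-\eta,c+\eta]\times J.$$
It consists of two walls joined by finitely many rods. Its *pieces* are the two walls $\{c\pm\eta\}\times Y$ and the rods $[c-\eta,c+\eta]\times\{j\}$; each is a compact geodesic space in $\ell$. Let $\rho(z,z')$ be the infimum of $\sum_i\ell(z_{i-1},z_i)$ over finite chains $z=z_0,\dots,z_n=z'$ in $Z_0$ with consecutive points in a common piece. Chains exist, so $\rho$ is finite; $\rho\ge\ell$, so $\rho$ is a metric. On each piece $\rho\le\ell$, so $\rho=\ell$ there. Hence the identity $(Z_0,\ell)\to(Z_0,\rho)$ is continuous on each of finitely many closed pieces, so it is continuous, and its inverse is 1-Lipschitz. So $\rho$ is compatible and $(Z_0,\rho)$ is compact. Joining consecutive points of a chain by geodesics of the pieces shows that $\rho$ is a length metric, and a compact length space is geodesic. Let $N_a(z)$ be the closed $\rho$-ball. By (G) it is a continuum and depends continuously on $(a,z)$.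

**Step 3: pushing the slab onto $Z_0$.** For $y\in Y$ let $p_\pm=(c\pm\eta,y)$. Going along a wall to a point of $J$ within $\varepsilon$ of $y$, along the rod, and back, we get $\rho(p_-,p_+)\le2\varepsilon+2\eta\le a_0:=4\varepsilon$. For $s=c-\eta+2\eta u$, $u\in[0,1]$, define
$$\mu_0(s,y)=\begin{cases}N_{4ua_0}(p_-)&0\le u\le\frac14\\ N_{a_0}(p_-)\cup N_{(4u-1)a_0}(p_+)&\frac14\le u\le\frac12\\ N_{(3-4u)a_0}(p_-)\cup N_{a_0}(p_+)&\frac12\le u\le\frac34\\ N_{4(1-u)a_0}(p_+)&\frac34\le u\le1.\end{cases}$$
Since $p_\pm\in N_{a_0}(p_\mp)$, the values are continua and the definitions agree at $u=\frac14,\frac12,\frac34$. So $\mu_0$ is a continuous map into $C(Z_0)$, $\mu_0(c\pm\eta,y)=\{(c\pm\eta,y)\}$, and points of $\mu_0(s,y)$ are within $\ell$-distance $a_0+2\eta\le6\varepsilon$ of $(s,y)$.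

**Step 4: the squeezing map $g_2$.** Using (1) with $m=0$, define $\mu:X\to C(X)$ by
$$\mu(\kappa+\varphi(s),y)=\kappa+\iota(\mu_0(s,y))\quad(\kappa\in K_0,\ s\in[c-\eta,c+\eta]),$$
and $\mu(p)=\{p\}$ if $\pi_0(\pi(p))\notin(c-\eta,c+\eta)\bmod1$. The two definitions are continuous on closed sets and agree where both apply, so $\mu$ is continuous. By (U), $g_2(A)=\bigcup_{p\in A}\mu(p)$ is continuous on $C(X)$, and $H(g_2(A),A)\le\omega(6\varepsilon)+6\varepsilon$.

If $A\in F$: points of $A$ over $K_0=\pi_0^{-1}(0)$ are unaffected, so $\pi(g_2(A))\supset K_0$, an infinite set. By (2)(iii) and (3) a proper subcontinuum of $\Sigma$ meets $K_0$ in a finite set. Hence $\pi(g_2(A))=\Sigma$, i.e. $g_2(A)\in F$.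

If $A=\iota(B)$, $B\in S$: for $(t,y)\in B$ with $t\in[j+c-\eta,j+c+\eta]$, $j\in\mathbb Z$, we have $\varphi(j)\in K_0$ and $\mu(\iota(t,y))=\iota((j,0)+\mu_0(t-j,y))$, where $(j,0)+(s,y')$ means $(j+s,y')$. Here $j\ge0$, because $t\ge0$ and $c+\eta<1$; so this lifted continuum lies in $\{t\ge c-\eta\}\subset L^+$. For the other $(t,y)\in B$ the lift is $\{(t,y)\}$. The lift is continuous in $(t,y)$, so by (U) $g_2(A)=\iota(B_2)$ with $B_2$ a continuum in $L^+$. Points $(0,y)\in B$ are unaffected, so $B_2\in S$ and $g_2(A)\in\iota(S)$.

So $g_1$ and $g_2$ map $W$ to $W$ and $F$ to $F$, and they tend uniformly to the identity as $\varepsilon\to0$.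

**Step 5: the images are disjoint.** Every $A\in W$ contains some $(0,y)\in\Sigma\times Y$. Taking $s=c$ in $\nu(0,y)$ we get
$$g_1(A)\supset\{\varphi(c)\}\times\{y':d_Y(y,y')\le\varepsilon-c\},$$
an infinite set, since $Y$ is a nondegenerate geodesic space. On the other hand, a point of $\mu(p)$ over $\varphi(c)$ can occur only for $p=(\kappa+\varphi(s),y)$ with $s\in(c-\eta,c+\eta)$, since otherwise $\mu(p)=\{p\}$ with $p$ not over $\varphi(c)$. For such $p$, the point is $\kappa+\iota(s',y')$ with $(s',y')\in Z_0$ and $\kappa+\varphi(s')=\varphi(c)$. By (1), $\kappa=0$ and $s'=c$, so the point lies in $\iota(Z_0\cap(\{c\}\times Y))=\{\varphi(c)\}\times J$. So $g_2(A')\cap(\{\varphi(c)\}\times Y)$ is finite for every $A'\in W$. Hence $g_1(A)\ne g_2(A')$. $\square$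

For $M=F$ and $M=W$, any two maps $\alpha,\beta:I^n\to M$ are approximated by $g_1\alpha$ and $g_2\beta$, whose images are disjoint. By Lemma 5 and (R5),
$$F\cong Q\quad\text{and}\quad W\cong Q.\tag{10}$$

**Proposition 7.** $F$ is a Z-set in $W$.

*Proof.* **Step 1: reduction to maps of cubes.** Since $W\cong Q$, the identity of $W$ is a uniform limit of maps factoring as $W\to I^n\to W$: project $Q$ to its first $n$ coordinates and include by zeros. So it suffices to approximate an arbitrary map $\alpha:I^n\to W$ $(n\ge1)$ by maps into $W\setminus F$. Let $\varepsilon>0$.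

**Step 2: uniform local path connectedness of $W\setminus F$.** There is $\delta\in(0,\varepsilon)$ such that any $A,A'\in W\setminus F$ with $H(A,A')<\delta$ are joined by a path in $W\setminus F$ of diameter $\le\varepsilon$. Indeed, by Lemma 4(iii) each $f\in F$ is the center of an open ball of $W$ such that any two points of the ball lying in $W\setminus F$ are joined by a path in $W\setminus F$ whose members are within $\varepsilon/2$ of $f$. By Lemma 2 each point of the open set $W\setminus F\cong S$ is the center of an open ball contained in $W\setminus F$, any two points of which are joined by a path in $W\setminus F$ of diameter $\le\varepsilon$. Let $\delta<\varepsilon$ be a Lebesgue number of this cover of the compact space $W$.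

**Step 3: the 1-skeleton.** Triangulate $I^n$ by $P$ with $\operatorname{diam}\alpha(\sigma)<\delta/3$ for each simplex $\sigma$. By Lemma 4(ii) choose for each vertex $v$ an $A_v\in W\setminus F$ with $H(A_v,\alpha(v))<\delta/3$. For the ends $v,v'$ of an edge, $H(A_v,A_{v'})<\delta$. Joining along edges gives $\alpha_1:P^1\to W\setminus F$ on the 1-skeleton $P^1$, with edge images of diameter $\le\varepsilon$ and $\alpha_1(v)=A_v$.

**Step 4: from the 1-skeleton to everything, by unions.** There is a map $\beta:P\to C(P^1)$ with $\beta(z)=\{z\}$ on $P^1$ and $\beta(\sigma)\subset C(\sigma^1)$ for every simplex $\sigma$ of dimension $\ge1$, where $\sigma^1$ is its 1-skeleton. Proceed by induction on $\dim\sigma\ge2$: $\beta$ already maps $\partial\sigma$ into $C(\sigma^1)$, and it extends to $\sigma$ because $C(\sigma^1)$ is an AR by (R4). Put $\alpha'(z)=\bigcup\alpha_1(\beta(z))$. By (R2) this is continuous. Since $\alpha_1(\beta(z))$ is a continuum in $\iota(S)$, Lemma 5 gives $\alpha'(z)\in\iota(S)=W\setminus F$.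

**Step 5: the estimate.** Let $z\in\sigma$, $\dim\sigma\ge1$, and $v$ a vertex of $\sigma$. Every vertex of $\sigma$ is $v$ or adjacent to $v$, so every member of $\alpha_1(\sigma^1)$ is within $2\varepsilon$ of $A_v$. By (U) so is $\alpha'(z)$. Hence $H(\alpha'(z),\alpha(z))\le2\varepsilon+\delta/3+\delta/3<3\varepsilon$. $\square$

## 12. The homeomorphism $C(\Sigma\times Y)\cong\mathrm{Cone}(\Sigma)\times Q$

We prove Theorem A. By (10), $F\times[0,1]\cong Q$, and $F\times\{1\}$ is a Z-set in it. $F$ is a Z-set in $W\cong Q$ by Proposition 7. By (R6), the homeomorphism $F\times\{1\}\to F$, $(f,1)\mapsto f$, extends to a homeomorphism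
$$w:F\times[0,1]\to W,\qquad w(f,1)=f\quad\text{for all }f\in F.$$
This is (6). Define
$$\Psi:\Sigma\times F\times[0,1]\to C(X),\qquad\Psi(x,f,t)=x+w(f-x,\,t),$$
where $f-x=(-x)+f\in F$. The shift by $-x$ inside $w$ is there so that, at $t=1$, the translation cancels: $\Psi$ is continuous and $\Psi(x,f,1)=f$.

**Step 1: $\Psi$ is surjective.** $A\in F$ is $\Psi(x,A,1)$. If $A\notin F$, then $A=x+A_0$ with $A_0\in W\setminus F$ by Lemma 1(iii); $A_0=w(f',t)$ with $t<1$, and $A=\Psi(x,x+f',t)$.

**Step 2: the identifications of $\Psi$ are those of the cone.** If $t<1$, then $w(f-x,t)\in W\setminus F=\iota(S)$, so $\Psi(x,f,t)\notin F$, because $F$ is translation invariant. Suppose $\Psi(x,f,t)=\Psi(x',f',t')$ with $t<1$. Then $t'<1$, and uniqueness in Lemma 1(iii) gives $x=x'$ and $w(f-x,t)=w(f'-x,t')$, so $f=f'$, $t=t'$. For $t=t'=1$, $\Psi(x,f,1)=\Psi(x',f',1)$ iff $f=f'$.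

**Step 3: conclusion.** The natural map $\Sigma\times F\times[0,1]\to\mathrm{Cone}(\Sigma)\times F$ is a surjection of compacta with exactly the same identifications. By compactness $\Psi$ induces a homeomorphism $\mathrm{Cone}(\Sigma)\times F\to C(X)$, and $F\cong Q$. $\square$

With Theorem B, for $X=\Sigma\times[0,1]$ and $\Sigma$ any solenoid (for instance dyadic), $C(X)\cong\mathrm{Cone}(\Sigma)\times Q$ is $\frac12$-homogeneous and $\dim C(X)=\infty$. The statement "$C(X)$ $\frac12$-homogeneous implies $\dim C(X)<\infty$" is disproved.

## 13. Many spaces with one hyperspace, many hyperspaces, and a dichotomy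

**Theorem C.**

1. If $\Sigma$ is the universal solenoid with $q_m=(m+1)!$, then $C(\Sigma\times Y)\cong\mathrm{Cone}(\Sigma)\times Q$ for every nondegenerate Peano continuum $Y$. Thus there are counterexamples $X$ of every dimension in $\{2,3,\dots,\infty\}$, all with the same hyperspace.
2. There are uncountably many pairwise non-homeomorphic infinite-dimensional $\frac12$-homogeneous hyperspaces $C(\Sigma\times[0,1])$.
3. If $C(X)$ is $\frac12$-homogeneous, then exactly one of the following holds, and both occur:
   - $X$ is an arc or a simple closed curve, and $C(X)$ is a 2-cell;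
   - $X$ is not locally connected, and the two orbits of $C(X)$ are exactly the set of points at which $C(X)$ is cik (which contains the point $X$) and the set of points at which it is not cik (which contains some singleton).

*Proof.* **Part 1: varying $Y$.** The homeomorphism is Theorem A(a), and Theorem B makes each such $X$ a counterexample. For the dimensions take $Y=[0,1]^n$ $(n\ge1)$ or $Y=Q$. The space $\Sigma\times[0,1]^n$ contains $[0,1]^{n+1}$, as $\Sigma$ contains arcs, and its dimension is at most $\dim\Sigma+n=n+1$. With $Y=Q$ the dimension is $\infty$.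

**Part 2: recovering the solenoid's cohomology from $C(X)$.** For a nonempty set $\mathcal P$ of primes let $\Sigma_{\mathcal P}$ be a solenoid in which the successive quotients $q_{m+1}/q_m$ are primes from $\mathcal P$, each occurring infinitely often. Its first Čech cohomology is the direct limit of copies of $\mathbb Z$ under multiplication by these quotients, which is $\mathbb Z[1/p:p\in\mathcal P]$. For a prime $p$ this group is $p$-divisible iff $p\in\mathcal P$: if $p\notin\mathcal P$, then $1$ is not divisible by $p$ in it. By Theorem A(b) and Step 3 of Section 6, the set of non-cik points of $C(\Sigma_{\mathcal P}\times[0,1])$ is homeomorphic to $\Sigma_{\mathcal P}\times[0,1)\times Q$, which is homotopy equivalent to $\Sigma_{\mathcal P}$. A homeomorphism of hyperspaces preserves the sets of non-cik points. So different $\mathcal P$ give non-homeomorphic hyperspaces, and there are uncountably many $\mathcal P$.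

**Part 3: the orbits are detected by cik.** If $X$ is locally connected, (K2) and (K1) give the first alternative. Suppose $X$ is not locally connected. First, $C(X)$ is cik at $X$: each ball about $X$ is connected, since an order arc from a member $A$ to $X$ stays in it. Next, some $p\in X$ is a point where $X$ is not cik. Suppose $C(X)$ were cik at $\{p\}$, and take a small connected neighborhood $\mathcal N$ of $\{p\}$. Then $\overline{\mathcal N}$ is a continuum of continua close to $\{p\}$, so $\bigcup\overline{\mathcal N}$ is a small continuum by (R2). It is a neighborhood of $p$, because $\mathcal N$ contains $\{q\}$ for all $q$ near $p$. As $\mathcal N$ can be taken arbitrarily small, $X$ would be cik at $p$, contrary to the choice of $p$. So the set of cik points and the set of non-cik points of $C(X)$ are both nonempty. They partition $C(X)$, and each is invariant under homeomorphisms. As there are exactly two orbits, these sets are the orbits. The alternatives exclude each other, since arcs and simple closed curves are locally connected. The first occurs by (K1), the second by Theorems A and B. $\square$
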